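\title{The strong Davenport constant of a finite $p$-group can be much smaller than the Loewy length}

\begin{abstract}
For a finite $p$-group $G$ the strong Davenport constant $D(G)$ is at most the Loewy length $L(G)$ of the group algebra $\mathbb F_pG$, and it has been conjectured that the two are always equal. We show that this is false. The group $G_{m,p}=\mathbb F_p[T]/(T^m)\rtimes\mathbb F_p$ has exponent $p$, nilpotency class $m$ and an abelian subgroup of index $p$; we prove that $L(G_{m,p})>pm^2/2$, while $D(G_{m,p})\le 760\,mp$ for $p\ge(18m^2)^{10}$. Hence $L/D$ is unbounded over finite $p$-groups. The upper bound rests on Weil's estimate for exponential sums. In the other direction, $L/D\le c$ for groups of exponent $p$ and class $c$, and $D=L$ for all groups of odd exponent $p$ and class at most $2$.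
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group. A sequence $g_1,\dots,g_s$ of elements of $G$, repetitions allowed, is \emph{product-one free} if $g_{i_1}\cdots g_{i_k}\ne1$ whenever $k\ge1$ and $i_1<\dots<i_k$. The terms of a subsequence are always multiplied in the given order. The \emph{strong Davenport constant} $D(G)$ is the least $s$ such that no sequence of length $s$ is product-one free; thus $D(G)-1$ is the largest length of a product-one free sequence. If $s=|G|$, two of the $s+1$ products $g_1\cdots g_i$ $(0\le i\le s)$ coincide, so some block of consecutive terms has product $1$. Hence $D(G)\le|G|$, with equality for cyclic groups.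

For $p$-groups the group algebra gives another upper bound. Let $p$ be a prime and $G$ a finite $p$-group. The augmentation ideal $J$ of $\mathbb F_pG$, spanned by the elements $g-1$, is the Jacobson radical of $\mathbb F_pG$ and is nilpotent. The least $L$ with $J^L=0$ is the \emph{Loewy length} $L(G)$. For $s=L(G)$ and any $g_1,\dots,g_s$ we have
\[
0=(g_1-1)\cdots(g_s-1)=\sum_{i_1<\dots<i_k}(-1)^{s-k}g_{i_1}\cdots g_{i_k}.
\]
The empty subsequence contributes $\pm1$, and some nonempty subsequence must cancel it. Therefore
\begin{equation}\label{eq:DleL}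
D(G)\le L(G).
\end{equation}
For abelian groups this bound is sharp. If $G\cong\mathbb Z_{p^{e_1}}\oplus\dots\oplus\mathbb Z_{p^{e_r}}$ with generators $g_1,\dots,g_r$ of the summands, then
\begin{equation}\label{eq:abelian}
D(G)=L(G)=1+\sum_{j=1}^r(p^{e_j}-1).
\end{equation}
Indeed, the sequence in which $g_j$ is repeated $p^{e_j}-1$ times is product-one free, while $J$ is generated by the commuting elements $g_j-1$ with $(g_j-1)^{p^{e_j}}=0$, so that every monomial in them of degree $1+\sum(p^{e_j}-1)$ vanishes. Equality in \eqref{eq:DleL} is also known for the non-abelian group of order $p^3$ and exponent $p$ when $p\equiv3\pmod4$. This leads to the following conjecture, posed in \cite{problem}.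

\begin{quote}
\emph{Conjecture.} For every finite $p$-group $G$ one has $D(G)=L(G)$.
\end{quote}

We disprove the conjecture. For $m\ge1$ and a prime $p>m$ let $A=\mathbb F_p[T]/(T^m)$ and $t=1+T\in A$. Since $t^p=1+T^p=1$, the power $t^\tau$ is defined for $\tau\in\mathbb F_p$. Let $G_{m,p}=A\rtimes\mathbb F_p$ be the set of pairs $(u,\tau)\in A\times\mathbb F_p$ with the product
\[
(u,\tau)(u',\tau')=(u+t^\tau u',\,\tau+\tau').
\]
This is a group of order $p^{m+1}$, and $A$, identified with the set of pairs $(u,0)$, is an abelian normal subgroup of index $p$. We shall see that $G_{m,p}$ has exponent $p$ and nilpotency class $m$.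

\begin{theorem}\label{thm:main}
Let $m\ge1$ and let $p>m$ be a prime.
\begin{enumerate}
\item[(a)] $L(G_{m,p})\ge1+(p-1)\bigl(1+\frac{m(m+1)}2\bigr)$.
\item[(b)] If $p\ge(18m^2)^{10}$, then $1+(m+1)(p-1)\le D(G_{m,p})\le760\,mp$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Let $m\ge1$ and let $p\ge(18m^2)^{10}$ be a prime. Then $L(G_{m,p})/D(G_{m,p})>m/1520$. In particular $D(G_{m,p})<L(G_{m,p})$ for $m\ge1520$, so the conjecture is false, and $L/D$ is unbounded over finite $p$-groups.
\end{corollary}

\begin{proof}
By (a), $2L\ge2+(p-1)(m^2+m+2)=pm^2+p(m+2)-m^2-m>pm^2$, because $p>m$. With (b) this gives $L/D>\frac{pm^2/2}{760\,mp}=\frac m{1520}$.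
\end{proof}

For groups of exponent $p$, the ratio cannot grow faster than the class, and in class $2$ the conjecture holds.

\begin{proposition}\label{prop:ratio}
If $G$ is a nontrivial finite group of exponent $p$ and class $c$, then $L(G)/D(G)\le c$.
\end{proposition}

\begin{theorem}\label{thm:class2}
Let $p$ be odd and let $G$ be a finite group of exponent $p$ and class at most $2$, with $|G/G'|=p^d$ and $|G'|=p^r$. Then $D(G)=L(G)=1+(p-1)(d+2r)$.
\end{theorem}

Thus $m/1520<L/D\le m$ for the groups of Corollary~\ref{cor:main}. Theorems \ref{thm:main} and \ref{thm:class2} have a common explanation. In a group of exponent $p$, each factor of order $p$ in the $k$-th layer of the lower central series contributes $k(p-1)$ to $L(G)$. On the side of $D(G)$, such a factor imposes on the multiplicities of a subsequence a polynomial equation of degree $k$. An equation of degree $k$ in $k$ variables over $\mathbb F_p$ may have only the trivial solution, as the norm form of $\mathbb F_{p^k}$ shows, so one may hope that the equation accounts for $k$ further elements, each repeated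 $p-1$ times. For $k=2$ the group can realize the norm form $X^2-\nu Y^2$. In $G_{m,p}$, however, the equations are sums of polynomials in one variable each, and for large $p$ the degree of such equations gives no protection against solutions.

Section~\ref{sec:loewy} contains the lower bounds and Proposition~\ref{prop:ratio}. Section~\ref{sec:blocks} carries out the computation just sketched for sequences made of constant blocks. Sections \ref{sec:tools} and \ref{sec:upper} prove the upper bound in Theorem~\ref{thm:main}(b), and Section~\ref{sec:class2} proves Theorem~\ref{thm:class2}.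

\section{Loewy lengths and a lower bound for $D$}\label{sec:loewy}

We write $[a,b]=aba^{-1}b^{-1}$, and $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$ for the lower central series. The class of $G$ is the least $c$ with $\gamma_{c+1}(G)=1$.

\begin{lemma}\label{lem:lower}
If $|G|=p^\ell$, then $D(G)\ge1+(p-1)\ell$.
\end{lemma}

\begin{proof}
Choose subgroups $G=G_0>G_1>\dots>G_\ell=1$, each normal of index $p$ in the previous one, and $g_i\in G_{i-1}\setminus G_i$. Take $g_1,\dots,g_\ell$ in this order, each repeated $p-1$ times consecutively. A nonempty subsequence has product $g_1^{x_1}\cdots g_\ell^{x_\ell}$ with $0\le x_i<p$, not all zero. If $i$ is least with $x_i\ne0$, the product lies in $g_i^{x_i}G_i\ne G_i$, so it is not $1$.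
\end{proof}

With $\ell=m+1$ this is the lower bound in Theorem~\ref{thm:main}(b).

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $x=(0,1)$ and $y_k=(T^k,0)$. Then $xy_kx^{-1}=(tT^k,0)$, so $[x,y_k]=y_{k+1}$. The identity
\[
[a,b]-1=(ab-ba)(ba)^{-1}=\bigl((a-1)(b-1)-(b-1)(a-1)\bigr)(ba)^{-1}
\]
shows that $y_k-1\in J^{k+1}$ implies $y_{k+1}-1\in J^{k+2}$. As $y_0-1\in J$, we get $y_k-1\in J^{k+1}$ for all $k$. Hence
\[
\prod_{k=0}^{m-1}(y_k-1)^{p-1}\cdot(x-1)^{p-1}\in J^{e},\qquad e=(p-1)\Bigl(1+\frac{m(m+1)}2\Bigr).
\]
In $\mathbb F_p[X]$ we have $(X-1)^{p-1}=(X^p-1)/(X-1)=\sum_{i<p}X^i$. So the product is the sum of the elements $y_0^{i_0}\cdots y_{m-1}^{i_{m-1}}x^j=\bigl(\sum_ki_kT^k,j\bigr)$ with $0\le i_k,j<p$, that is, the sum of all elements of $G_{m,p}$, each once. It is nonzero, so $J^e\ne0$.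
\end{proof}

For arbitrary $p$-groups the Loewy length is given by Jennings' theorem \cite{jennings}. Let $\Delta_n=\prod_{ip^j\ge n}\gamma_i(G)^{p^j}$, where $H^{p^j}$ is the subgroup generated by the $p^j$-th powers of elements of $H$, and let $|\Delta_n/\Delta_{n+1}|=p^{d_n}$. Then
\begin{equation}\label{eq:jennings}
L(G)=1+(p-1)\sum_{n\ge1}n\,d_n.
\end{equation}
If $G$ has exponent $p$, only $j=0$ contributes, and $\Delta_n=\gamma_n(G)$.

\begin{proof}[Proof of Proposition~\ref{prop:ratio}]
Let $|G|=p^\ell$. Since $\Delta_n=\gamma_n(G)$, we have $d_n=0$ for $n>c$ and $\sum d_n=\ell$. By \eqref{eq:jennings} and Lemma~\ref{lem:lower}, $L(G)\le1+c(p-1)\ell\le c\,D(G)$.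
\end{proof}

\begin{remark}\label{rem:class}
In $G=G_{m,p}$ we have $[(u,\tau),(a,0)]=((t^\tau-1)a,0)$, and $t^\tau-1\in TA$ equals $T$ for $\tau=1$. Since $G/TA$ is abelian, $\gamma_2(G)=TA$, and by induction $\gamma_{k+1}(G)=T^kA$ for $k\ge1$. So $G$ has class $m$. It has exponent $p$ by \eqref{eq:power} below, and then \eqref{eq:jennings}, with $d_1=2$ and $d_2=\dots=d_m=1$, shows that Theorem~\ref{thm:main}(a) is an equality.
\end{remark}

\section{Labels, constant blocks and Weil's bound}\label{sec:blocks}

In Sections \ref{sec:blocks}--\ref{sec:upper}, $G=G_{m,p}$ with $p>m$.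

\subsection{Labels}
For an integer $a\ge0$ put $E(a)=1+t+\dots+t^{a-1}$. In $\mathbb F_p[T]$ we have $TE(a)=(1+T)^a-1$, so in $A$
\begin{equation}\label{eq:E}
E(a)=\sum_{j=0}^{m-1}\binom a{j+1}T^j,\qquad t^a=1+TE(a),\qquad t^aE(b)=E(a+b)-E(a).
\end{equation}
For $j+1\le m<p$ the binomial coefficient $\binom a{j+1}$ is a polynomial in $a$ over $\mathbb F_p$ of degree $j+1$ without constant term. Hence $E$ is a function on $\mathbb F_p$ with $E(0)=0$. Moreover $E(a)\equiv a\pmod T$, so $E(a)$ is a unit of $A$ for $a\ne0$. Induction on $a$ gives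
\begin{equation}\label{eq:power}
(c,1)^a=(E(a)c,\,a)\qquad(c\in A),
\end{equation}
so $(c,1)$ has order $p$. For $g=(u,\tau)$ with $\tau\ne0$ define the \emph{label} $c(g)=E(\tau)^{-1}u\in A$. Then $g=(c(g),1)^\tau$. The label names the subgroup of order $p$ in which $g$ lies; in particular every element outside $A$, like every nontrivial element of $A$, has order $p$. Terms with the same label commute, and $p$ of them contain a product-one subsequence. More generally, terms whose labels agree modulo $T^h$ lie in one cyclic subgroup modulo the normal subgroup $T^hA$.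

\subsection{Sequences of constant blocks}
Consider the sequence $(c_1,1),\dots,(c_{b+1},1)$ with each term repeated $p-1$ times consecutively. A subsequence is described by multiplicities $x_i\in\{0,\dots,p-1\}$. Put $X_i=x_1+\dots+x_i\in\mathbb F_p$ and $X_0=0$. By \eqref{eq:power} and \eqref{eq:E} the product is $(F,X_{b+1})$ with $F=\sum_it^{X_{i-1}}E(x_i)c_i=\sum_i\bigl(E(X_i)-E(X_{i-1})\bigr)c_i$. If $X_{b+1}=0$, summation by parts gives
\begin{equation}\label{eq:diag}
F=\sum_{i=1}^bE(X_i)\beta_i,\qquad\beta_i=c_i-c_{i+1}.
\end{equation}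
The subsequences with $X_{b+1}=0$ correspond bijectively to the points $(X_1,\dots,X_b)\in\mathbb F_p^b$, the empty one to the origin. The coefficient of $T^k$ in $F$ is a sum of polynomials of degree at most $k+1$, each in a single variable $X_i$.

\begin{example}\label{ex:heis}
Let $m=2$. Then $G$ is the non-abelian group of order $p^3$ and exponent $p$, and $L(G)=4p-3$ by Remark~\ref{rem:class}, whereas Lemma~\ref{lem:lower} gives only $D(G)\ge3p-2$. Let $\nu$ be a nonsquare modulo $p$; for $p\equiv3\pmod4$ one may take $\nu=-1$. Choose $c_1,c_2,c_3$ with $\beta_1=1+T/2$ and $\beta_2=-\nu(1+T/2)$, and let the three blocks be followed by $p-1$ copies of $(1,0)$. A subsequence using $y$ of these copies has product $1$ only if $X_3=0$ and $F+y=0$. Since $E(X)(1+T/2)=X+\bigl(\binom X2+\frac X2\bigr)T=X+\frac12X^2T$,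
\[
F+y=(X_1-\nu X_2+y)+\tfrac12(X_1^2-\nu X_2^2)\,T.
\]
The coefficient of $T$ vanishes only for $X_1=X_2=0$, and then $y=0$. So the sequence is product-one free of length $4(p-1)$, and $D(G)=L(G)$. The quadratic equation accounts for two blocks.
\end{example}

To see what happens for large $m$ we count solutions of $F=0$ with characters. Write $e_p(x)=e^{2\pi ix/p}$. Every character $\chi$ of the additive group $T^qA$ $(0\le q<m)$ has the form $e_p\circ\lambda$ with $\lambda\colon T^qA\to\mathbb F_p$ linear. The \emph{conductor} of $\chi$ is the least $k\ge q$ such that $\chi$ is trivial on $T^kA$. Exactly $p^{k-q}$ characters are trivial on $T^kA$, and by orthogonality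
\begin{equation}\label{eq:orth}
\sum_{\chi\text{ trivial on }T^kA}\chi(F)=\begin{cases}p^{k-q}&\text{if }F\in T^kA,\\0&\text{if }F\in T^qA\setminus T^kA.\end{cases}
\end{equation}
Weil's bound \cite{weil} states that $\bigl|\sum_{Y\in\mathbb F_p}e_p(f(Y))\bigr|\le(\deg f-1)\sqrt p$ for $f\in\mathbb F_p[Y]$ with $1\le\deg f<p$.

\begin{lemma}\label{lem:weil}
Let $\chi$ be a character of $T^qA$ of conductor $k$, and let $\beta\in T^hA\setminus T^{h+1}A$ with $h\ge q$.
\begin{enumerate}
\item[(a)] If $h\le k-1$, then $\bigl|\sum_{Y\in\mathbb F_p}\chi(E(Y)\beta)\bigr|\le(m-1)\sqrt p$.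
\item[(b)] If $h\le k-2$, then $\bigl|\sum_{Y\in\mathbb F_p}\chi(t^Y\beta)\bigr|\le(m-1)\sqrt p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\chi=e_p\circ\lambda$. By \eqref{eq:E}, $\chi(E(Y)\beta)=e_p(f(Y))$ with $f(Y)=\sum_{j<m}\lambda(T^j\beta)\binom Y{j+1}$. For $j\ge k-h$ we have $T^j\beta\in T^kA$, so the coefficient vanishes. Since $k-1\ge q$, minimality of $k$ shows that $\lambda$ does not vanish on $T^{k-1}A=\mathbb F_pT^{k-1}\oplus T^kA$, so $\lambda(T^{k-1})\ne0$. As $T^{k-1-h}\beta$ is a nonzero multiple of $T^{k-1}$ modulo $T^kA$, the coefficient with $j=k-1-h$ is nonzero. Thus $1\le\deg f=k-h\le m<p$, and Weil's bound applies.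

(b) By \eqref{eq:E}, $\chi(t^Y\beta)=\chi(\beta)\chi(E(Y)T\beta)$. Since $h+1\le k-1<m$, we have $T\beta\in T^{h+1}A\setminus T^{h+2}A$, and (a) applies to $T\beta$.
\end{proof}

\begin{example}\label{ex:blocks}
Let $p\ge m^6$, $b=3m$, and suppose that consecutive labels differ modulo $T$, so that no $\beta_i$ lies in $TA$. We claim that the block sequence is not product-one free. By \eqref{eq:orth} with $q=0$, $k=m$, the number of solutions of $F=0$ in \eqref{eq:diag} is $p^{-m}\sum_\chi\prod_{i=1}^{3m}\sum_X\chi(E(X)\beta_i)$. The trivial character contributes $p^{2m}$. Each of the fewer than $p^m$ other characters has conductor $k\ge1$, so Lemma~\ref{lem:weil}(a) with $h=0$ bounds their total contribution by $((m-1)\sqrt p)^{3m}$. Since $(m-1)^{3m}\le m^{3m}-1\le p^{m/2}-1$, there are at least $p^{2m}-(p^{m/2}-1)p^{3m/2}=p^{3m/2}>1$ solutions, hence a nonzero one. So $3m+1$ such blocks already contain a product-one subsequence, whereas a sequence of length $L(G)-1$ corresponds to $1+m(m+1)/2$ blocks.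
\end{example}

\subsection{What changes for arbitrary sequences}
Example~\ref{ex:blocks} is the model for the upper bound in Theorem~\ref{thm:main}(b). Three difficulties arise.

\emph{Terms need not repeat.} There are then no multiplicities to vary. We cut the sequence into windows of $33p$ terms and choose in each window a random subsequence with product in $A$. It has a middle part whose product varies over many elements $(\beta_l,\tau_0)$, preceded by a part whose $\tau$-sum $Y$ varies over many residues. The result has the form $a(Y)+t^Y\beta_l$, and the Cauchy--Schwarz inequality reduces its character sums to those of Lemma~\ref{lem:weil}(b).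

\emph{Labels may agree modulo $T^h$.} In \eqref{eq:diag}, a block with $\beta_i\in T^hA$ is invisible to characters of conductor at most $h$. If, say, $\beta_1$ is a unit and all other $\beta_i$ lie in $TA$, then $F=0$ forces $X_1=0$, and the first variable is useless. We therefore assign to a window a level $h$, the depth at which its labels first differ substantially, discard the windows below a suitable level $q$, and work in $T^qA$. The level $q$ is chosen so that for every $j$ the levels $q,\dots,q+j-1$ carry enough windows to outweigh the characters of conductor $q+j+1$.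

\emph{Part (b) of Lemma~\ref{lem:weil} loses one degree.} For $\beta\in T^hA$ the class of $t^Y\beta$ modulo $T^{h+1}$ does not depend on $Y$, so the characters of conductor $q+1$ get no cancellation. We handle the coefficient of $T^q$ directly, using terms held in reserve.

\section{Congruent labels and subset sums}\label{sec:tools}

Let $g_i=(u_i,\tau_i)$ be a sequence with all $\tau_i\ne0$ and labels $c_i$. Subsequences are identified with sets $I$ of indices. The ordered product over $I$ is $(F(I),\tau(I))$, where
\[
\tau(I)=\sum_{i\in I}\tau_i,\qquad F(I)=\sum_{i\in I}t^{\tau(I_{<i})}u_i,\qquad I_{<i}=\{i'\in I:i'<i\}.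
\]
When the labels agree modulo $T^h$, the product is, modulo $T^{h+1}$, an additive function of $I$.

\begin{lemma}\label{lem:cong}
Let $0\le h<m$ and $c\in A$, and suppose that $c_i-c\equiv\delta_iT^h\pmod{T^{h+1}}$ with $\delta_i\in\mathbb F_p$ for all $i\in I$. Put $z(I)=\sum_{i\in I}\tau_i\delta_i$. Then
\[
F(I)\equiv E(\tau(I))c+z(I)T^h\pmod{T^{h+1}}.
\]
In particular, if $\tau(I)=0$, then $F(I)\in T^hA$ and $F(I)\equiv z(I)T^h\pmod{T^{h+1}}$.
\end{lemma}

\begin{proof}
Write $u_i=E(\tau_i)c+E(\tau_i)(c_i-c)$. By \eqref{eq:E}, the terms $t^{\tau(I_{<i})}E(\tau_i)c$ telescope to $E(\tau(I))c$. Since $t^YE(\tau_i)\equiv\tau_i\pmod T$, we have $t^YE(\tau_i)(c_i-c)\equiv\tau_i\delta_iT^h\pmod{T^{h+1}}$ for every $Y$.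
\end{proof}

In this situation attach to $g_i$ the vector $v_i=(\tau_i,\tau_i\delta_i)\in\mathbb F_p^2$, so that $(\tau(I),z(I))=\sum_{i\in I}v_i$. Since $\det(v_i,v_k)=\tau_i\tau_k(\delta_k-\delta_i)$, the vectors $v_i,v_k$ are linearly independent exactly when $c_i\not\equiv c_k\pmod{T^{h+1}}$. We need to know how quickly subset sums fill $\mathbb F_p$ and $\mathbb F_p^2$; the empty sum $0$ always counts. The first lemma is a special case of the Cauchy--Davenport theorem.

\begin{lemma}\label{lem:cd}
Any $r\le p-1$ nonzero elements of $\mathbb F_p$ have at least $r+1$ subset sums. In particular, every residue is a subset sum of any $p-1$ nonzero elements.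
\end{lemma}

\begin{proof}
If $a\ne0$ and $\emptyset\ne X\ne\mathbb F_p$, then $X+a\not\subset X$, because $a$ generates $\mathbb F_p$. So $|X+\{0,a\}|\ge|X|+1$. Start from $X=\{0\}$ and add the elements one at a time.
\end{proof}

In the plane a single vector may add nothing, namely when $X$ is a union of lines parallel to it, but an independent pair always enlarges a set that is not too big.

\begin{lemma}\label{lem:plane}
Let $\Sigma$ be the set of subset sums of $2r$ vectors in $\mathbb F_p^2$ that are grouped into $r$ linearly independent pairs. Then $|\Sigma|\ge\min(r^2/25,\,p^2/2)$. If $r\ge8p$, then $\Sigma=\mathbb F_p^2$.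
\end{lemma}

\begin{proof}
Let $\emptyset\ne X\subset\mathbb F_p^2$ with $|X|\le p^2/2$ and let $v,w$ be independent. We claim that $X^+=X+\{0,v\}+\{0,w\}$ has at least $|X|+\frac12\sqrt{|X|}$ elements. Let $a$ be the number of cosets of $\langle v\rangle$ that meet $X$ and $f$ the number contained in $X$; define $a',f'$ in the same way for $w$. On each coset that meets $X$ without being contained in it, adding $\{0,v\}$ gains a point, as in Lemma~\ref{lem:cd}. Hence $|X^+|\ge|X|+\max(a-f,\,a'-f')$. If $f\ge1$, then $X$ contains a line that meets every coset of $\langle w\rangle$, so $a'=p$, while $f'\le|X|/p\le p/2$; thus $a'-f'\ge p/2\ge\frac12\sqrt{|X|}$. The case $f'\ge1$ follows by exchanging $v$ and $w$. If $f=f'=0$, then $|X|\le aa'$, since a point is determined by its two cosets, and $\max(a,a')\ge\sqrt{|X|}$. This proves the claim.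

For $y\ge1$ we have $y+\frac12\sqrt y\ge y+\frac25\sqrt y+\frac1{25}=(\sqrt y+\frac15)^2$. Starting from $\{0\}$ and adding the pairs one at a time, we either exceed $p^2/2$ elements at some stage or end with $|\Sigma|\ge(1+r/5)^2$. This gives the first assertion. For $r=4p$ we have $(1+4p/5)^2>p^2/2$, so $|\Sigma|>p^2/2$ in either case. If $r\ge8p$, take two disjoint families of $4p$ pairs with sets of subset sums $\Sigma_1,\Sigma_2$. For every $y\in\mathbb F_p^2$ the sets $\Sigma_1$ and $y-\Sigma_2$ have more than $p^2/2$ elements each, so they meet, and $y\in\Sigma_1+\Sigma_2\subset\Sigma$.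
\end{proof}

\begin{lemma}\label{lem:pairs}
If $r$ objects are colored and the largest color class has size $\mu$, then there are at least $\min(\lfloor r/2\rfloor,\,r-\mu)$ disjoint pairs of differently colored objects.
\end{lemma}

\begin{proof}
If $\mu\le\lfloor r/2\rfloor$, list the objects color by color and pair the $i$-th with the $(i+\lfloor r/2\rfloor)$-th for $i\le\lfloor r/2\rfloor$; a monochromatic pair would force a class of size $\lfloor r/2\rfloor+1$. Otherwise $r-\mu<\mu$, and we pair the $r-\mu$ objects outside the largest class with distinct objects in it.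
\end{proof}

\section{The upper bound for $D(G_{m,p})$}\label{sec:upper}

Let $p\ge(18m^2)^{10}$ and let $S$ be a product-one free sequence in $G$. We must show that $|S|<760\,mp$. The terms with $\tau=0$ form a product-one free sequence in $A\cong\mathbb Z_p^m$, so by \eqref{eq:abelian} there are at most $m(p-1)$ of them. Let $S'$ be the subsequence of terms with $\tau\ne0$. It suffices to prove $|S'|<759\,mp=23m\cdot33p$. Suppose the contrary, and cut from $S'$ consecutive disjoint \emph{windows} of $33p$ terms each, $23m$ or more in number. We use the notation of Section~\ref{sec:tools} for $S'$ and put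
\[
n=\lfloor p/(8m)\rfloor,\qquad n'=\lfloor n/2\rfloor=\lfloor p/(16m)\rfloor.
\]
Then $3mn<p$, and $n'>p/(16m)-1\ge p/(17m)$ because $p\ge272m$.

\subsection{Levels}
A window cannot consist mostly of terms with a single label. So if we repeatedly pass to a largest class of labels modulo $T,T^2,\dots$, then at some step many terms must fall outside that class. The next lemma records the step at which this happens. Two features are built in for later use. Margins $\Phi,\Psi$ of $n$ terms are set aside, so that some terms are available before and after whatever we select in the middle; the size $n$ is small enough for this to be affordable at all $m$ steps. And a level is opened only if its windows together have many deviating terms, since these will have to adjust the coefficient of $T^q$.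

\begin{lemma}\label{lem:levels}
There are a set $\mathcal W$ of at least $15m$ windows and, for each $W\in\mathcal W$, a level $h=h(W)\in\{0,\dots,m-1\}$ and subsequences $\Phi,M,\Psi$ of $W$, with $\Phi$ before $M$ and $M$ before $\Psi$, such that:
\begin{enumerate}
\item[(i)] $|\Phi|=|\Psi|=n$, $|M|\ge30p$, and the labels of all terms of $W^*=\Phi\cup M\cup\Psi$ are congruent modulo $T^h$;
\item[(ii)] if $\mu(W)$ is the size of a largest class of terms of $M$ with labels congruent modulo $T^{h+1}$, then $\mathrm{off}(W)=|M|-\mu(W)\ge n$;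
\item[(iii)] if some window has level $h$, then $\sum_{h(W)=h}\mathrm{off}(W)\ge8p$.
\end{enumerate}
\end{lemma}

\begin{proof}
We proceed in rounds $h=0,\dots,m-1$. At the start of round $h$ some windows are \emph{active}, and each active $W$ has a core $W^h\subset W$ of at least $31p$ terms with labels congruent modulo $T^h$. Initially all windows are active and $W^0=W$. In round $h$ let $\Phi$ and $\Psi$ be the first and last $n$ terms of $W^h$ and $M$ the rest, so $|M|\ge31p-2n\ge30p$. Define $\mu(W)$ and $\mathrm{off}(W)$ as in (ii), and let $\mathcal E_h$ be the set of active windows with $\mathrm{off}(W)\ge n$.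
\begin{enumerate}
\item[(A)] If $\sum_{W\in\mathcal E_h}\mathrm{off}(W)\ge8p$, all windows in $\mathcal E_h$ receive level $h$, keep their current $\Phi,M,\Psi$, and cease to be active.
\item[(B)] Otherwise no window receives level $h$.
\end{enumerate}
For each remaining active window let $W^{h+1}$ be a largest class of $M$ modulo $T^{h+1}$. If $|W^{h+1}|<31p$, the window is declared \emph{dead}; otherwise it stays active. Let $\mathcal W$ be the set of windows that receive a level. Then (i)--(iii) hold by construction.

No window is active after round $m-1$, for its core would contain $p$ terms with the same label and hence a product-one subsequence. So every window is in $\mathcal W$ or dead, and it remains to show that at most $8m$ are dead. In passing from $W^h$ to $W^{h+1}$ a window loses $2n+\mathrm{off}(W)$ terms. Call the loss of $\mathrm{off}(W)$ terms \emph{exceptional} if $W\in\mathcal E_h$; this occurs only in case (B). The other losses amount to at most $3n$ per round, so to at most $3mn<p$ per window. A dead window has lost more than $33p-31p=2p$ terms, hence more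 than $p$ exceptionally. The exceptional losses of all windows total less than $8p$ per round, so less than $8mp$. Thus fewer than $8m$ windows are dead, and $|\mathcal W|\ge23m-8m$.
\end{proof}

Let $N_h$ be the number of windows of level $h$, so $\sum_{h<m}N_h\ge15m$.

\begin{lemma}\label{lem:q}
There is $q\in\{0,\dots,m-1\}$ with $N_q+\dots+N_{q+j-1}\ge15j$ for all $1\le j\le m-q$. In particular $N_q\ge1$.
\end{lemma}

\begin{proof}
Let $s_k=\sum_{h<k}(N_h-15)$ for $0\le k\le m$, and let $q\le m-1$ minimize $s_k$ over $0\le k\le m-1$. Then $s_{q+j}\ge s_q$ for $q+j\le m-1$, and also $s_m\ge0=s_0\ge s_q$.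
\end{proof}

Fix such a $q$ and let $\mathcal L$ be the set of windows of level at least $q$. The other windows play no further part.

\subsection{A random subsequence in each window}
Let $W\in\mathcal L$ have level $h$; we omit $W$ from the notation. Fix a class of $M$ modulo $T^{h+1}$ of size $\mu$. Its terms are the \emph{main} terms, and the other terms of $M$ are the \emph{off} terms. Let $c$ be the label of a main term, and define $\delta_i$, $v_i$ and $z(\cdot)$ for the terms of $W^*$ as in Section~\ref{sec:tools}, with this $c$ and $h$. Main terms have $\delta_i=0$ and off terms have $\delta_i\ne0$.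

We select five disjoint subsets of $W^*$. The set $\Gamma$ supplies many subproducts with the same $\tau$-sum and different coefficients of $T^h$; it will consist of $n'$ pairs of terms with different labels modulo $T^{h+1}$. The set $\Omega$ supplies a variable $\tau$-sum $Y$, and $\Lambda$ restores the total $\tau$-sum to $0$. The sets $\Theta$ and $\Lambda'$ are the reserve. It is essential that $\Gamma$ lie between $\Omega$ and $\Lambda$: if both were on the same side of $\Gamma$, their $\tau$-sums would add up to a constant and the factor $t^Y$ would not act on the product over $\Gamma$. To arrange this we split $M$ into an initial segment $M'$ and the rest $M''$; see Table~\ref{tab:layout}.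

\emph{Case 1: $\mu\ge6p$.} Let $M'$ end with the $3p$-th main term. Both $M'$ and $M''$ contain at least $3p$ main terms, and one of them contains at least $n/2\ge n'$ off terms. Let $\Gamma$ consist of $n'$ off terms and $n'$ main terms of that part, paired off with main. Let $\Lambda,\Lambda'$ be disjoint sets of $p-1$ main terms each in the other part. Let $\Theta$ be the set of off terms not in $\Gamma$; then $|\Theta|=\mathrm{off}-n'\ge\mathrm{off}/2$ by Lemma~\ref{lem:levels}(ii). Put $\Omega=\Phi$ if $\Gamma\subset M'$ and $\Omega=\Psi$ if $\Gamma\subset M''$.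

\emph{Case 2: $\mu<6p$.} Let $M'$ consist of the first $7p$ terms, so $|M''|\ge23p$. Color terms by their labels modulo $T^{h+1}$; every class has fewer than $6p$ terms. By Lemma~\ref{lem:pairs}, $M'$ contains at least $\min(\lfloor7p/2\rfloor,p)=p\ge n'$ disjoint pairs of different colors; let $\Gamma$ be the union of $n'$ of them. Let $\Lambda$ be any $p-1$ terms of $M''$. The remaining terms of $M''$, at least $22p$, contain at least $\min(11p,16p)\ge8p$ such pairs; let $\Theta$ be the union of $8p$ of them. Put $\Lambda'=\emptyset$ and $\Omega=\Phi$.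

\begin{table}[h]
\centering
\begin{tabular}{l|c|c|c|c}
 & $\Phi$ & $M'$ & $M''$ & $\Psi$\\ \hline
Case 1, $\Gamma\subset M'$ & $\Omega$ & $\Gamma$, part of $\Theta$ & $\Lambda$, $\Lambda'$, part of $\Theta$ & unused\\
Case 1, $\Gamma\subset M''$ & unused & $\Lambda$, $\Lambda'$, part of $\Theta$ & $\Gamma$, part of $\Theta$ & $\Omega$\\
Case 2 & $\Omega$ & $\Gamma$ & $\Lambda$, $\Theta$ & unused
\end{tabular}
\caption{Position of the selected sets within the four consecutive segments $\Phi,M',M'',\Psi$ of a window. In every row $\Gamma$ lies between $\Omega$ and $\Lambda$.}\label{tab:layout}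
\end{table}

By Lemma~\ref{lem:plane}, the vectors $(\tau(I),z(I))$ with $I\subset\Gamma$ take at least $\min(n'^2/25,p^2/2)=n'^2/25$ values. Some first coordinate $\tau_0$ occurs with at least $n'^2/(25p)$ different second coordinates. Choosing one subset for each and discarding the empty set if it was chosen, we obtain \emph{nonempty} sets $I_1,\dots,I_\rho\subset\Gamma$ with $\tau(I_l)=\tau_0$, with pairwise distinct $z(I_l)$, and with
\begin{equation}\label{eq:rho}
\rho\ge\frac{n'^2}{25p}-1\ge\frac p{7225m^2}-1\ge\frac p{8000m^2};
\end{equation}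
the last step holds for $p\ge75000m^2$. Let $\mathcal Y=\{\tau(I):I\subset\Omega\}$. By Lemma~\ref{lem:cd}, $|\mathcal Y|\ge n+1>p/(8m)$. For each $Y\in\mathcal Y$ fix $\Omega_Y\subset\Omega$ with $\tau(\Omega_Y)=Y$ and, by Lemma~\ref{lem:cd} again, $\Lambda_Y\subset\Lambda$ with $\tau(\Lambda_Y)=-\tau_0-Y$. Choose $Y\in\mathcal Y$ and $l\in\{1,\dots,\rho\}$ uniformly and independently, and put
\[
R_W=\Omega_Y\cup I_l\cup\Lambda_Y.
\]
Then $R_W\ne\emptyset$ and $\tau(R_W)=0$. The choices for different windows are independent.

Call a set $\sigma_W\subset\Theta\cup\Lambda'$ \emph{admissible} if $\tau(\sigma_W)=0$; the empty set is admissible. For a fixed, non-random admissible $\sigma_W$ put $B_W=R_W\cup\sigma_W$. By Lemma~\ref{lem:cong}, the product over $B_W$ is $(F(B_W),0)$ with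
\begin{equation}\label{eq:FB}
F(B_W)\in T^hA\subset T^qA,\qquad F(B_W)\equiv\bigl(z(R_W)+z(\sigma_W)\bigr)T^h\pmod{T^{h+1}}.
\end{equation}

\begin{lemma}\label{lem:cancel}
Let $W\in\mathcal L$ have level $h$, let $\sigma_W$ be admissible, and let $\chi$ be a character of $T^qA$ of conductor $k\ge h+2$. Then $|\mathbb E\,\chi(F(B_W))|\le p^{-1/5}$.
\end{lemma}

\begin{proof}
We first separate the variables $Y$ and $l$. If $\Omega=\Phi$, let $(J_1,J_2,J_3)=(\Phi,M',M'')$; if $\Omega=\Psi$, let $(J_1,J_2,J_3)=(M',M'',\Psi)$. These are consecutive segments that cover $B_W$, and $\Gamma\subset J_2$. Put $\sigma_\nu=\sigma_W\cap J_\nu$. Then $B_W\cap J_2=I_l\cup\sigma_2$ depends only on $l$, and its product is $(g_l,\tau_1)$ with $g_l=F(I_l\cup\sigma_2)$ and $\tau_1=\tau_0+\tau(\sigma_2)$ independent of $l$. The sets $B_W\cap J_1$ and $B_W\cap J_3$ depend only on $Y$. The first is $\Omega_Y\cup\sigma_1$ if $\Omega=\Phi$ and $\Lambda_Y\cup\sigma_1$ if $\Omega=\Psi$; its $\tau$-sum is $\varepsilon Y+s$, where $(\varepsilon,s)=(1,\tau(\sigma_1))$ in the first case and $(\varepsilon,s)=(-1,\tau(\sigma_1)-\tau_0)$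 in the second. Writing $\psi(Y)=F(B_W\cap J_1)$ and $\varphi(Y)=F(B_W\cap J_3)$ and multiplying the three partial products, we get
\[
F(B_W)=a(Y)+t^{\varepsilon Y}\beta_l,\qquad a(Y)=\psi(Y)+t^{\varepsilon Y+s+\tau_1}\varphi(Y),\qquad\beta_l=t^sg_l.
\]
Here $a(Y)$ does not depend on $l$ because all $I_l$ have the same $\tau$-sum. For the same reason the terms $E(\tau_1)c$ in Lemma~\ref{lem:cong} cancel in differences: for $l\ne l'$,
\[
g_l-g_{l'}\equiv\bigl(z(I_l)-z(I_{l'})\bigr)T^h\not\equiv0\pmod{T^{h+1}}.
\]
As $t^s$ is a unit, $\beta_l-\beta_{l'}\in T^hA\setminus T^{h+1}A$.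

The elements $a(Y)$ and $\beta_l$ need not lie in $T^qA$, so we extend $\chi$ to a character $\tilde\chi$ of $A$. Since $|\tilde\chi(a(Y))|=1$, the triangle inequality and the Cauchy--Schwarz inequality in $Y$ give the first bound below, where we have also enlarged the range of a sum of nonnegative terms from $\mathcal Y$ to $\mathbb F_p$:
\[
|\mathbb E\,\chi(F(B_W))|^2\le\frac1{|\mathcal Y|}\sum_{Y\in\mathbb F_p}\Bigl|\frac1\rho\sum_l\tilde\chi(t^{\varepsilon Y}\beta_l)\Bigr|^2=\frac1{|\mathcal Y|\rho^2}\sum_{l,l'}\sum_{Y\in\mathbb F_p}\chi\bigl(t^{\varepsilon Y}(\beta_l-\beta_{l'})\bigr).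
\]
The $\rho$ terms with $l=l'$ contribute $p$ each. For $l\ne l'$ the inner sum is at most $m\sqrt p$ in absolute value by Lemma~\ref{lem:weil}(b), since $q\le h\le k-2$ and $Y\mapsto\varepsilon Y$ permutes $\mathbb F_p$. Using $p/|\mathcal Y|<8m$ and \eqref{eq:rho}, the right side is at most
\[
8m\Bigl(\frac1\rho+\frac m{\sqrt p}\Bigr)\le\frac{64000m^3}p+\frac{8m^2}{\sqrt p}.
\]
Now $p^{1/10}\ge18m^2$ gives $8m^2p^{-1/2}\le\frac12p^{-2/5}$, and $p^{3/5}\ge(18m^2)^6\ge128000m^3$ gives $64000m^3/p\le\frac12p^{-2/5}$. So the square is at most $p^{-2/5}$.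
\end{proof}

This estimate is where the full size of $p$ is needed: the factor $8m$ lost by enlarging $\mathcal Y$ and the factor $m$ in Weil's bound must be absorbed by a power of $p$.

\subsection{The coefficient of $T^q$}
By \eqref{eq:FB} the reserve of a window of level $q$ shifts the coefficient of $T^q$ by $z(\sigma_W)$. Together these windows can produce any shift.

\begin{lemma}\label{lem:shift}
For every $z\in\mathbb F_p$ there are admissible sets $\sigma_W$ for the windows of level $q$ with $\sum_{h(W)=q}z(\sigma_W)=z$.
\end{lemma}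

\begin{proof}
Windows of level $q$ exist by Lemma~\ref{lem:q}. Suppose that one of them, $W$, is in Case 2. Its set $\Theta$ consists of $8p$ pairs with independent vectors $v_i$, so by Lemma~\ref{lem:plane} some $\sigma_W\subset\Theta$ has $(\tau(\sigma_W),z(\sigma_W))=(0,z)$. Take the other sets empty.

Suppose that all are in Case 1. By Lemma~\ref{lem:levels}(iii), $\sum_{h(W)=q}|\Theta_W|\ge\frac12\cdot8p=4p$. Each term of $\Theta_W$ is an off term, so $\tau_i\delta_i\ne0$, with $\delta_i$ taken relative to its own window. By Lemma~\ref{lem:cd} there are $I_W\subset\Theta_W$ with $\sum_Wz(I_W)=z$, and there are $\lambda_W\subset\Lambda'_W$ with $\tau(\lambda_W)=-\tau(I_W)$. The terms of $\Lambda'_W$ are main terms, so $z(\lambda_W)=0$. The sets $\sigma_W=I_W\cup\lambda_W$ are admissible and have the required sum.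
\end{proof}

\subsection{End of the proof}
Take $\sigma_W=\emptyset$ for windows of level greater than $q$. The windows are consecutive and each $B_W$ has its product in $A$, so the ordered product over $B=\bigcup_{W\in\mathcal L}B_W$ is $(F,0)$ with $F=\sum_{W\in\mathcal L}F(B_W)\in T^qA$. By \eqref{eq:FB}, windows of level greater than $q$ contribute nothing modulo $T^{q+1}$, and
\[
F\equiv(\zeta_R+\zeta_\sigma)T^q\pmod{T^{q+1}},\qquad\zeta_R=\sum_{h(W)=q}z(R_W),\quad\zeta_\sigma=\sum_{h(W)=q}z(\sigma_W).
\]
The random variable $\zeta_R$ does not involve the sets $\sigma_W$. Choose $z_0\in\mathbb F_p$ with $\Pr(\zeta_R=z_0)\ge1/p$, and then fix, by Lemma~\ref{lem:shift}, admissible sets with $\zeta_\sigma=-z_0$. Then $\Pr(F\in T^{q+1}A)\ge1/p$.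

By \eqref{eq:orth} with $k=m$, summing over all characters of $T^qA$,
\[
p^{m-q}\Pr(F=0)=\sum_\chi\mathbb E\,\chi(F).
\]
By \eqref{eq:orth} with $k=q+1$, the characters trivial on $T^{q+1}A$ contribute $p\Pr(F\in T^{q+1}A)\ge1$. Every other character has conductor $k=q+j+1$ with $1\le j\le m-1-q$. By independence, $\mathbb E\,\chi(F)=\prod_{W\in\mathcal L}\mathbb E\,\chi(F(B_W))$. We apply Lemma~\ref{lem:cancel} to the windows with $h(W)\le k-2=q+j-1$ and bound the other factors by $1$. With Lemma~\ref{lem:q},
\[
|\mathbb E\,\chi(F)|\le p^{-(N_q+\dots+N_{q+j-1})/5}\le p^{-3j}.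
\]
At most $p^{j+1}$ characters have conductor $q+j+1$, so these characters contribute in absolute value at most $\sum_{j\ge1}p^{1-2j}=p/(p^2-1)<1$. Hence $\Pr(F=0)>0$, and for some choice $B$ has product $1$. It is nonempty, because $\mathcal L\ne\emptyset$ and $R_W\ne\emptyset$. This contradicts the assumption that $S$ is product-one free. Therefore $|S'|<759\,mp$ and $|S|<760\,mp$, which completes the proof of Theorem~\ref{thm:main}.

\section{Groups of class two}\label{sec:class2}

We prove Theorem~\ref{thm:class2}. Since $G$ has exponent $p$, the series in \eqref{eq:jennings} is $\Delta_1=G$, $\Delta_2=G'$, $\Delta_3=1$, so $L(G)=1+(p-1)(d+2r)$. By \eqref{eq:DleL} it suffices to construct a product-one free sequence of length $(p-1)(d+2r)$. We generalize Example~\ref{ex:heis}: one block for each generator of $G/G'$, and two more, producing a form $X^2-\nu Y^2$, for each dimension of $G'$.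

\subsection{Coordinates}
We use the Baer correspondence \cite{baer} in the following form. The groups $V=G/G'$ and $W=G'$ are abelian of exponent $p$, hence vector spaces over $\mathbb F_p$ of dimensions $d$ and $r$, written additively. As $W$ is central, the commutator induces an alternating bilinear map $\omega\colon V\times V\to W$ whose image spans $W$. Then $G$ is isomorphic to $V\oplus W$ with the product
\begin{equation}\label{eq:baer}
(v,w)(v',w')=\bigl(v+v',\,w+w'+\tfrac12\omega(v,v')\bigr).
\end{equation}
To see this, let $e_1,\dots,e_d$ be a basis of $V$ with lifts $g_1,\dots,g_d\in G$. Since $g_i^p=1$, every element is uniquely $g_1^{a_1}\cdots g_d^{a_d}w$ with $a_i\in\mathbb F_p$, $w\in W$; denote it by $\langle a,w\rangle$, where $a=\sum a_ie_i$. Reordering with $gh=[g,h]hg$ gives $\langle a,w\rangle\langle b,w'\rangle=\langle a+b,\,w+w'+\eta(a,b)\rangle$, where $\eta(a,b)=\sum_{i>j}a_ib_j\,\omega(e_i,e_j)$ is bilinear and $\eta(a,b)-\eta(b,a)=\omega(a,b)$. In the coordinates $(a,w-\frac12\eta(a,a))$ the correction term becomes $\eta(a,b)-\frac12\eta(a,b)-\frac12\eta(b,a)=\frac12\omega(a,b)$.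 This step needs $p$ odd. From \eqref{eq:baer}, $(v,0)^x=(xv,0)$ and
\begin{equation}\label{eq:prod2}
\prod_i(v_i,0)^{x_i}=\Bigl(\sum_ix_iv_i,\ \tfrac12\sum_{i<k}x_ix_k\,\omega(v_i,v_k)\Bigr).
\end{equation}

\subsection{The sequence}
To treat the dimensions of $W$ independently, we filter $W$ by the generator at which they first appear. Let $V_j=\langle e_1,\dots,e_j\rangle$ and let $W_j$ be the span of $\omega(V_j,V_j)$. Then $W_0=0$, $W_d=W$ and $W_j=W_{j-1}+\omega(V_{j-1},e_j)$, where $\omega(V_{j-1},e_j)$ is a subspace. Put $r_j=\dim W_j/W_{j-1}$, so $\sum r_j=r$, and choose $a_{j,1},\dots,a_{j,r_j}\in V_{j-1}$ such that the vectors $\omega(a_{j,l},e_j)$ form a basis of $W_j$ modulo $W_{j-1}$. Let $\nu$ be a nonsquare modulo $p$. For fixed $j$ define $s_1,\dots,s_{2r_j+1}\in V_{j-1}$ by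
\[
s_1=0,\qquad s_{2l}-s_{2l-1}=a_{j,l},\qquad s_{2l+1}-s_{2l}=-\nu a_{j,l}\qquad(1\le l\le r_j).
\]
\emph{Stage $j$} is the sequence $(s_1+e_j,0),\dots,(s_{2r_j+1}+e_j,0)$ with each term repeated $p-1$ times consecutively. Our sequence is stage $d$, followed by stage $d-1$, and so on down to stage $1$. Its length is $(p-1)\sum_j(2r_j+1)=(p-1)(d+2r)$.

\subsection{The sequence is product-one free}
Suppose that a nonempty subsequence has product $1$, and let $j$ be the largest stage that it meets. Put $b=2r_j$, let $x_1,\dots,x_{b+1}\in\{0,\dots,p-1\}$ be the multiplicities in stage $j$, not all zero, and let $X_i=x_1+\dots+x_i\in\mathbb F_p$, $X_0=0$. The lower stages have $V$-components in $V_{j-1}$, so the $e_j$-coordinate in \eqref{eq:prod2} gives $X_{b+1}=0$. Consequently $\sum_ix_i(s_i+e_j)=\sum_ix_is_i\in V_{j-1}$.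

Consider the $W$-component of \eqref{eq:prod2} modulo $W_{j-1}$. Terms involving two elements of lower stages lie in $W_{j-1}$. The terms pairing stage $j$ with a later element $v\in V_{j-1}$ add up to a multiple of $\omega(\sum_ix_is_i,v)\in W_{j-1}$. Within stage $j$ we have $\omega(s_i+e_j,s_k+e_j)\equiv\omega_i-\omega_k$, where $\omega_i=\omega(s_i,e_j)$. The coefficient of $\omega_i$ in $\sum_{i<k}x_ix_k(\omega_i-\omega_k)$ is
\[
x_i\Bigl(\sum_{k>i}x_k-\sum_{k<i}x_k\Bigr)=(X_i-X_{i-1})(-X_i-X_{i-1})=X_{i-1}^2-X_i^2.
\]
Since $X_0=X_{b+1}=0$, twice the $W$-component is, modulo $W_{j-1}$,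
\[
\sum_{i=1}^{b+1}(X_{i-1}^2-X_i^2)\,\omega_i=\sum_{i=1}^bX_i^2(\omega_{i+1}-\omega_i)=\sum_{l=1}^{r_j}\bigl(X_{2l-1}^2-\nu X_{2l}^2\bigr)\,\omega(a_{j,l},e_j).
\]
This must vanish modulo $W_{j-1}$, so $X_{2l-1}^2=\nu X_{2l}^2$ for all $l$. As $\nu$ is a nonsquare, $X_1=\dots=X_b=0$. Together with $X_{b+1}=0$ this gives $x_i\equiv0\pmod p$ and hence $x_i=0$ for all $i$, a contradiction. Theorem~\ref{thm:class2} is proved.

\begin{thebibliography}{9}

\bibitem{baer} R. Baer, 1938.

\bibitem{jennings} Jennings, Trans. AMS 50, 1941.

\bibitem{problem} \emph{On the strong Davenport constant of nonabelian finite $p$-groups}, \texttt{http://www.math.bas.bg/infres/MathBalk/MB-18/MB-18-129-140.pdf}.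

\bibitem{weil} A. Weil, \emph{On some exponential sums}, 1948.

\end{thebibliography}
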